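# Weighted counts of modules on singular curves: when is $\hat Z_X/\hat Z_{\tilde X}$ entire?

## 1. Modules of length two at a cusp

Let $k$ be a field with $q$ elements. Inside $\tilde R=k[[T]]$ consider $R=k[[T^2,T^3]]$. With $x=T^2$, $y=T^3$ this is the cusp $k[[x,y]]/(y^2-x^3)$: the quotient is free over $k[[x]]$ on $1,y$, and these go to series with even, respectively odd, exponents.

We count $R$-modules $M$ with $\dim_kM=2$, each with weight $1/\#\mathrm{Aut}(M)$. The tool is orbit counting: if a finite group $G$ acts on a finite set $\Omega$, then $\sum_{\text{orbits}}1/\#\mathrm{Stab}=\#\Omega/\#G$. With $G=\mathrm{GL}_2(k)$ and $\Omega$ the set of $R$-module structures on $k^2$, the orbits are the isomorphism classes and the stabilizers are the automorphism groups. So the weighted count is $\#\Omega/\#\mathrm{GL}_2(k)$.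

Let $\mathfrak m$ be the maximal ideal of $R$. By Nakayama, $M\supsetneq\mathfrak mM\supsetneq\mathfrak m^2M$ unless a term is already zero, so $\mathfrak m^2M=0$ when $\dim M=2$. Hence $x$ and $y$ act by $2\times2$ matrices $A,B$ with $A^2=AB=BA=B^2=0$, and every such pair is allowed. Suppose $(A,B)\ne(0,0)$. Then $W=\operatorname{Im}A+\operatorname{Im}B$ is nonzero and lies in $\ker A\cap\ker B\neq k^2$, so $W$ is a line equal to the common kernel, and $(A,B)$ is a nonzero pair of maps $k^2/W\to W$. There are $q+1$ lines and $q^2-1$ nonzero pairs, so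
$$\#\Omega=1+(q+1)(q^2-1).$$
For $\tilde R=k[[T]]$ there is one matrix instead of two, and the same argument gives $1+(q+1)(q-1)$. In dimensions $0$ and $1$ the two rings have equal counts ($1$ and $1/(q-1)$). In dimension $2$ the weighted counts differ by
$$\frac{(q+1)(q^2-q)}{(q^2-1)(q^2-q)}=\frac1{q-1}.$$
So the generating series $\hat Z_R(u)=\sum_Mu^{\dim M}/\#\mathrm{Aut}(M)$ and $\hat Z_{\tilde R}(u)$ satisfy
$$\frac{\hat Z_R(u)}{\hat Z_{\tilde R}(u)}=1+\frac{u^2}{q-1}+O(u^3).$$

The quotient measures the singularity. How fast do its coefficients grow? Let us make the example bigger. Suppose the maximal ideal has $e$ generators and replace $k^2$ by $k^{2m}$, the line $W$ by an $m$-dimensional subspace. There are about $q^{m^2}$ choices of $W$, then $q^{em^2}$ choices of $e$ maps $k^{2m}/W\to W$, and we divide by $\#\mathrm{GL}_{2m}(k)\approx q^{4m^2}$. This family alone has weight about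
$$q^{(e-3)m^2}.$$
For $e=2$ it is tiny, for $e=3$ it has order one, and for $e\ge4$ it grows faster than any geometric sequence. The question of these notes is what this says about the quotient, and whether $e=2$ really is as tame as this one family suggests.

## 2. The series $\hat Z_X$, the quotient $H_X$, and a conjecture

Curves are of pure dimension $1$.

**Definition.** For a variety $X$ over $\mathbb F_q$ put
$$\hat Z_X(t)=\sum_{n\ge0}\Big(\sum_{\mathcal F}\frac1{\#\mathrm{Aut}(\mathcal F)}\Big)t^n\in\mathbb Q[[t]],$$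
where $\mathcal F$ runs over isomorphism classes of coherent sheaves on $X$ with zero-dimensional support and $\dim_{\mathbb F_q}H^0(X,\mathcal F)=n$.

Such a sheaf is the direct sum of its parts at the points of its support, and its automorphism group is the product of theirs. So $\hat Z_X$ is the product over closed points $p$ of the series $\sum_M t^{\dim_{\mathbb F_q}M}/\#\mathrm{Aut}(M)$, where $M$ runs over finite-length modules over $\widehat{\mathcal O}_{X,p}$. If $X=\operatorname{Spec}B$ is affine, orbit counting as in Section 1 gives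
$$\hat Z_X(t)=\sum_n\frac{\#M_n(X)(\mathbb F_q)}{\#\mathrm{GL}_n(\mathbb F_q)}t^n,$$
where $M_n(X)(\mathbb F_q)$ is the set of $B$-module structures on $\mathbb F_q^n$. For example, a $\mathbb F_q[T]$-module structure on $\mathbb F_q^n$ is an arbitrary matrix, so $\hat Z_{\mathbb A^1}(t)=\sum_nq^{n^2}t^n/\#\mathrm{GL}_n(\mathbb F_q)$.

**Definition.** For a reduced curve $X$ over $\mathbb F_q$ with normalization $\tilde X$, put $H_X(t)=\hat Z_X(t)/\hat Z_{\tilde X}(t)\in\mathbb Q[[t]]$.

A result of Huang says that if $X$ is nodal (all singularities over $\overline{\mathbb F}_q$ are analytically $xy=0$), then $H_X$ is an explicit holomorphic function on all of $\mathbb C$. The "Research Statement" (http://www-personal.umich.edu/~huangyf/files/research_statement.pdf) proposes the following.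

**Conjecture.** $H_X(t)$ is entire, that is, has infinite radius of convergence, for every singular reduced curve $X$ over $\mathbb F_q$ that is Gorenstein.

A curve is Gorenstein if its local rings are; Section 7 recalls what we need about this. For now: a complete intersection ring, in particular $k[[x,y]]/(f)$, is Gorenstein. The conjecture is false, and we will find the exact boundary.

**Theorem 1.** Let $X=\operatorname{Spec}\mathbb F_q[a,b,c,d]/(b^2-a^3,\;c^2-a^2b,\;d^2-a^2c)$. Then $X$ is an integral complete intersection curve with normalization $\mathbb A^1$ and one singular point, and $H_X(t)$ has radius of convergence $0$.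

**Theorem 2.** Let $X$ be a reduced curve over $\mathbb F_q$. For a closed point $p$ let $e_p=\dim_{k(p)}\mathfrak m_p/\mathfrak m_p^2$.

1. If $e_p\le2$ for all $p$, then $H_X$ is entire.
2. If $e_p\ge3$ for some $p$, then $H_X$ has radius of convergence $\le1$.
3. If $e_p\ge4$ for some $p$, or if $e_p=3$ and $\dim_{k(p)}\mathcal O_{X,p}/\mathfrak m_p^3=10$ for some $p$, then $H_X$ has radius of convergence $0$.

Hence $H_X$ is entire if and only if all singularities of $X$ are planar (embedding dimension $\le2$). In particular every non-planar Gorenstein curve is a counterexample to the conjecture, and the conjecture holds for all planar curves.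

**Counting facts.** For a prime power $q$ put $\varphi=\varphi_q=\prod_{i\ge1}(1-q^{-i})>0$. Three facts are used all the time.

- For $b\le N$, the number of $b\times N$ matrices of rank $b$ over $\mathbb F_q$ is $\prod_{i=0}^{b-1}(q^N-q^i)=q^{bN}\prod_{i=0}^{b-1}(1-q^{i-N})\ge\varphi q^{bN}$.
- With $b=N=n$: $\varphi q^{n^2}\le\#\mathrm{GL}_n(\mathbb F_q)\le q^{n^2}$.
- $\mathbb F_q^{a+b}$ has at least $q^{ab}$ subspaces of dimension $b$: the graphs of linear maps $\mathbb F_q^b\to\mathbb F_q^a$.

## 3. Four matrices with all products zero: proof of Theorem 1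

**Step 1: the curve.** This step checks the geometric claims. Let $B$ be the ring in the theorem. Adjoining $b,c,d$ one after the other by monic quadratic equations shows that $B$ is free over $\mathbb F_q[a]$ with basis $b^ic^jd^l$, $i,j,l\in\{0,1\}$. Map $B\to\mathbb F_q[T]$ by
$$a,b,c,d\mapsto T^8,T^{12},T^{14},T^{15}.$$
The relations hold, since $24=24$, $28=16+12$ and $30=16+14$. The basis elements $1,d,c,cd,b,bd,bc,bcd$ go to $T^0,T^{15},T^{14},T^{29},T^{12},T^{27},T^{26},T^{41}$, with exponents $0,7,6,5,4,3,2,1$ modulo $8$. These are distinct and $a\mapsto T^8$, so no cancellation is possible and the map is injective. Thus $B\cong\mathbb F_q[T^8,T^{12},T^{14},T^{15}]$ is a one-dimensional domain given by three equations in four-space, a complete intersection and hence Gorenstein.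

The element $T$ is integral over $B$ and $T=T^{16}/T^{15}$ lies in its fraction field, so the normalization is $\operatorname{Spec}\mathbb F_q[T]=\mathbb A^1$. After inverting $T^8$, the element $T^{15}$ becomes invertible because it divides $T^{120}=(T^8)^{15}$. So $B[a^{-1}]=\mathbb F_q[T,T^{-1}]$ is regular. If $a=0$, then $b=c=d=0$, so the origin is the only other point. All relations lie in $\mathfrak m^2$, so $e=4$ there and the origin is singular.

**Step 2: many matrix points.** This step bounds $\hat Z_X$ from below. Every monomial in the three relations has degree at least $2$. So any $(A_1,\dots,A_4)\in\mathrm{Mat}_{2m}(\mathbb F_q)^4$ with all $A_iA_j=0$ is a point of $M_{2m}(X)$. For each $m$-dimensional $W\subset\mathbb F_q^{2m}$ take the tuples with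
$$\sum_i\operatorname{Im}A_i=W\subset\bigcap_i\ker A_i.$$
They are the quadruples of maps $\mathbb F_q^{2m}/W\to W$ that are jointly surjective, that is, $m\times4m$ matrices of rank $m$. There are at least $\varphi q^{4m^2}$ of them, and different $W$ give different tuples because $W$ is recovered from the images. Hence
$$[t^{2m}]\hat Z_X\ \ge\ \frac{q^{m^2}\,\varphi\,q^{4m^2}}{q^{4m^2}}=\varphi\,q^{m^2},$$
and $\hat Z_X$ has radius of convergence $0$.

**Step 3: the denominator cannot help.** The coefficients of $\hat Z_{\mathbb A^1}$ are at most $\varphi^{-1}$, so this series converges for $|t|<1$. If $H_X$ had positive radius, so would $\hat Z_X=H_X\hat Z_{\mathbb A^1}$, a contradiction. $\blacksquare$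

## 4. Passing to completed local rings

For Theorem 2 we work one point at a time. Let $p\in X$ be closed of degree $f$, let $R=R_p=\widehat{\mathcal O}_{X,p}$, $k=k(p)=\mathbb F_{q^f}$ and $Q=\#k$. Since $X$ is reduced and of finite type over a field, $R$ is reduced, its normalization $\tilde R$ is finite over $R$, and $\tilde R$ is the product of the completed local rings of $\tilde X$ at the points over $p$. The ring $R$ contains a copy of $k$ (Hensel's lemma), and
$$\tilde R=\prod_{i=1}^sk_i[[T_i]],\qquad[k_i:k]=f_i,\qquad q_i=\#k_i=Q^{f_i}.$$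
The factors are called branches. For $A=R$ or $A=\tilde R$ put $\hat Z_A(u)=\sum_Mu^{\dim_kM}/\#\mathrm{Aut}(M)$ over finite-length $A$-modules, and $H_R=\hat Z_R/\hat Z_{\tilde R}$. Since $\dim_{\mathbb F_q}=f\dim_k$, and $R=\tilde R$ at nonsingular points,
$$H_X(t)=\prod_{p\in\mathrm{Sing}X}H_{R_p}(t^{\deg p}),\tag{1}$$
a finite product. To use it we need $\hat Z_{\tilde R}$ explicitly. Two lemmas give it, and both return later.

**Lemma 1.** Let $\mathcal O=F[[T]]$ with $\#F=r$. Then $\sum_Lt^{\dim_F\mathcal O^d/L}=\prod_{j=0}^{d-1}(1-r^jt)^{-1}$, the sum being over submodules $L\subset\mathcal O^d$ of finite colength.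

*Proof.* Call the sum $P_d(t)$. Let $T^\alpha\mathcal O$ be the image of $L$ under the last coordinate and $L'=L\cap\mathcal O^{d-1}$. Then $\dim\mathcal O^d/L=\dim\mathcal O^{d-1}/L'+\alpha$. Given $L'$ and $\alpha$, the module $L$ is determined by a vector $(z,T^\alpha)\in L$, where $z\in\mathcal O^{d-1}$ is unique modulo $L'$ and arbitrary. So there are $r^{\dim\mathcal O^{d-1}/L'}$ choices, and $P_d(t)=P_{d-1}(rt)/(1-t)$. Induct from $P_0=1$. $\square$

**Lemma 2.** For $A=R$ or $\tilde R$ let $\Theta_{A,d}(t)=\sum_{L\subset A^d}t^{\dim_kA^d/L}$ over submodules of finite colength. Then $\Theta_{A,d}(tQ^{-d})\to\hat Z_A(t)$ coefficientwise as $d\to\infty$.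

*Proof.* The submodules $L$ with $A^d/L\cong M$ are the kernels of surjections $A^d\to M$; their number is $\#\mathrm{Sur}(A^d,M)/\#\mathrm{Aut}(M)$. So
$$\Theta_{A,d}(tQ^{-d})=\sum_M\frac{t^{\dim M}}{\#\mathrm{Aut}(M)}\cdot\frac{\#\mathrm{Sur}(A^d,M)}{Q^{d\dim M}}.$$
The last fraction is the probability that a random element of $M^d=\mathrm{Hom}(A^d,M)$ generates $M$. It fails only if all $d$ entries lie in one of the finitely many maximal submodules of $M$, with probability at most (number of these)$\cdot Q^{-d}\to0$. For each $n$ there are finitely many $M$ of dimension $n$, because the $n$-th power of the radical of $A$ kills $M$ and leaves a finite ring. $\square$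

For $A=\tilde R$ a submodule is a product $\prod L_i$, and $\dim_k=f_i\dim_{k_i}$ on branch $i$. Lemma 1 with $r=q_i$ and $t$ replaced by $(tQ^{-d})^{f_i}=t^{f_i}q_i^{-d}$ gives
$$\Theta_{\tilde R,d}(tQ^{-d})=\prod_i\prod_{j=1}^d(1-t^{f_i}q_i^{-j})^{-1},\qquad\hat Z_{\tilde R}(u)=\prod_i\prod_{j\ge1}(1-u^{f_i}q_i^{-j})^{-1}.\tag{2}$$

## 5. Embedding dimension three and more: Theorem 2, parts (2) and (3)

Fix $p$ and write $R=R_p$, $k$, $Q=\#k$, $e=e_p\geq 3$. Completion does not change $\mathcal O/\mathfrak m^j$.

**Step 1: modules killed by $\mathfrak m^2$.** This is the estimate of Section 1, made precise. Here $R/\mathfrak m^2\cong k[x_1,\dots,x_e]/(x)^2$. As in Step 2 of Section 3, with $e$ matrices of size $2m$ over $k$,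
$$[u^{2m}]\hat Z_R\ge\frac{Q^{m^2}\,\varphi_Q\,Q^{em^2}}{Q^{4m^2}}=\varphi_Q\,Q^{(e-3)m^2}.\tag{3}$$
For $e\ge4$ this forces radius $0$. For $e=3$ it is only the constant $\varphi_Q$, and more is needed for part (3).

**Step 2: modules killed by $\mathfrak m^3$.** Here we exploit a third layer. Suppose $e=3$ and $\dim_kR/\mathfrak m^3=10=1+3+6$. Then the surjection $k[x_1,x_2,x_3]/(x)^3\to R/\mathfrak m^3$ is an isomorphism. Let $V=V_1\oplus V_2\oplus V_3$ with dimensions $m,2m,m$. Consider triples of operators $x_1,x_2,x_3$ on $V$ whose only nonzero components are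
$$A_i:V_1\to V_2,\qquad B_i:V_2\to V_3,\qquad C_i:V_1\to V_3,$$
such that $\sum_iA_i(V_1)=V_2$; $B_iA_j=B_jA_i$ for all $i,j$ and $\sum_iB_i(V_2)=V_3$; and the $C_i$ are arbitrary. The only nonzero component of $x_ix_j$ is $B_iA_j:V_1\to V_3$, so the $x_i$ commute, and all triple products vanish. Thus $V$ becomes an $R/\mathfrak m^3$-module.

Count the triples. The $A_i$ form a $2m\times3m$ matrix of rank $2m$: at least $\varphi_QQ^{6m^2}$ choices. For fixed $A$, the $B_i$ form one map $k^3\otimes V_2\to V_3$, $\epsilon_i\otimes w\mapsto B_iw$, which must be surjective and kill all $\epsilon_i\otimes A_jv-\epsilon_j\otimes A_iv$ with $i<j$, $v\in V_1$. These elements span at most $3m$ dimensions. So $B$ is a surjection onto $V_3$ from a space of dimension at least $6m-3m=3m$, and there are at least $\varphi_QQ^{3m^2}$ choices. The $C_i$ give $Q^{3m^2}$. In total there are at least $\varphi_Q^2Q^{12m^2}$ triples.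

Now divide by isomorphism. For such a module, $\mathfrak m^2V=\sum B_iA_j(V_1)=\sum B_i(V_2)=V_3$. Also $\mathfrak mV$ contains $V_3$ and all $A_iv+C_iv$, so $\mathfrak mV=V_2\oplus V_3$. Hence any isomorphism between two of these modules preserves the flag $V_3\subset V_2\oplus V_3\subset V$, and lies in a group $P$ of order at most $Q^{(1+4+1+2+2+1)m^2}=Q^{11m^2}$ (diagonal blocks, then $V_1\to V_2$, $V_2\to V_3$, $V_1\to V_3$). Fix one triple $\tau_0$, with module $M$. Each triple isomorphic to $\tau_0$ receives exactly $\#\mathrm{Aut}(M)$ isomorphisms from $\tau_0$, all in $P$, so the number of such triples is at most $\#P/\#\mathrm{Aut}(M)$. Summing over isomorphism classes,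
$$[u^{4m}]\hat Z_R\ \ge\ \frac{\varphi_Q^2Q^{12m^2}}{Q^{11m^2}}=\varphi_Q^2\,Q^{m^2}.\tag{4}$$

**Step 3: conclusion.** This step transfers the bounds to $H_X$. By (1),
$$\prod_{p'\in\mathrm{Sing}X}\hat Z_{R_{p'}}(t^{\deg p'})=H_X(t)\prod_{p'\in\mathrm{Sing}X}\hat Z_{\tilde R_{p'}}(t^{\deg p'}).$$
By (2) each factor on the far right is a product of $(1-t^{\deg(p')f_i}q_i^{-j})^{-1}$ with $q_i=q^{\deg(p')f_i}$, so the last product is holomorphic in $|t|<q$. On the left all series have nonnegative coefficients and constant term $1$, so the left side dominates $\hat Z_{R_p}(t^{\deg p})$ coefficientwise. If $e\ge3$, then by (3) infinitely many of its coefficients are $\ge\varphi_Q$, so the left side has radius $\le1$. As $q>1$, radius $>1$ for $H_X$ would give radius $>1$ on the left; so $H_X$ has radius $\le1$. In the situation of part (3), the left side has radius $0$ by (3) or (4), hence so does $H_X$. $\blacksquare$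

**Example.** Take $\mathbb F_q[a,b,c]/(b^2-ac,\;c^2-a^3)\cong\mathbb F_q[T^4,T^5,T^6]$. The quotient is free over $\mathbb F_q[a]$ on $1,b,c,bc$, which go to exponents $0,5,6,11$, distinct modulo $4$. It is a complete intersection with $e=3$ at the origin. Modulo $\mathfrak m^3$ the relations become $b^2-ac$ and $c^2$, so $\dim R/\mathfrak m^3=1+3+4=8$. Part (2) applies and part (3) does not: the radius is at most $1$, and the conjecture fails for this curve too.

## 6. The poles of $\hat Z_R$ at a planar point

It remains to prove part (1). By (1) it suffices to show that $H_R$ is entire for each $R=R_p$ with $e\le2$. If $e\le1$, then $R$ is regular and $H_R=1$. So let $e=2$. Then $R=k[[x,y]]/I$ is reduced of pure dimension $1$, so $I$ is an intersection of height-one primes in a factorial ring. Hence $I=(f)$, and $R$ is Gorenstein and not regular. **From now on** $q=\#k$ and $\dim=\dim_k$.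

The first thing to try is to bound the coefficients of $\hat Z_R$ from above, by counting pairs of commuting matrices. This cannot be enough, as the node $R=k[[x,y]]/(xy)$ shows. Modules over $R/(y)=k[[x]]$ are $R$-modules with the same automorphisms, so $\hat Z_R$ dominates $\hat Z_{k[[x]]}=\prod_{j\ge1}(1-uq^{-j})^{-1}$, whose $n$-th coefficient is at least $q^{-n}$ from the factor $j=1$. So $\hat Z_R$ has radius at most $q$, and no upper bound on its coefficients, multiplied by the entire function $1/\hat Z_{\tilde R}$, says anything about $H_R$ beyond $|u|<q$. The zeros of $1/\hat Z_{\tilde R}$ must cancel the poles of $\hat Z_R$ before any estimate is made.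

Lemma 2 provides a way. Put
$$\Theta_d=\Theta_{R,d},\qquad\tilde\Theta_d=\Theta_{\tilde R,d},\qquad H_d(t)=\frac{\Theta_d(tq^{-d})}{\tilde\Theta_d(tq^{-d})}\longrightarrow H_R(t)\quad\text{coefficientwise.}\tag{5}$$
We shall see that for each $d$ the division can be carried out exactly, leaving a polynomial $H_d$, and then bound $H_d$ on every circle, uniformly in $d$.

## 7. Duality and the conductor

Let $K=\prod_{i=1}^sK_i$ be the total fraction ring of $R$, where $K_i=k_i((T_i))$.

**Definition.** The conductor is $\mathfrak c=\{z\in K:z\tilde R\subset R\}$. It is an ideal of $\tilde R$ contained in $R$, so $\mathfrak c=\prod_iT_i^{c_i}k_i[[T_i]]$; the $c_i$ are finite because $\tilde R$ is finite over $R$. Put $\delta=\dim\tilde R/R$.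

For the cusp, $\mathfrak c=T^2k[[T]]$, $c_1=2$, $\delta=1$. For the node, $\mathfrak c$ is the maximal ideal, $c_1=c_2=1$, $\delta=1$.

All $c_i\ge1$: if $c_i=0$, then $\mathfrak c$ contains the idempotent of branch $i$. This is a nonzero idempotent of the local ring $R$, hence $1$, so $1\in\mathfrak c$ and $R=\tilde R$. A local ring that is a product of discrete valuation rings is one of them, contradicting that $R$ is not regular.

**Definition.** A lattice in $K^d$ is a finitely generated $R$-submodule spanning $K^d$ over $K$. For a lattice $L$ put $L^*=\{y\in K^d:\langle y,L\rangle\subset R\}$, where $\langle\ ,\ \rangle$ is the standard pairing. For the cusp and $d=1$, $\tilde R^*=\mathfrak c$.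

**Duality facts** (Bass, Math. Z. 82 (1963)). For Gorenstein $R$ of dimension $1$:

- (D1) $K/R\cong E_R(k)$, the injective hull of $k$. So $\#\mathrm{Hom}_R(N,K/R)=\#N$ for $N$ of finite length.
- (D2) $L\mapsto L^*$ is an inclusion-reversing involution on lattices in $K^d$, and $\dim L'/L=\dim L^*/L'^*$ for $L\subset L'$.

Let me show how (D2) follows from (D1). Both $K$ and $K/R$ are injective $R$-modules ($\mathrm{Hom}_R(-,K)=\mathrm{Hom}_K(-\otimes_R K,K)$ is exact). A homomorphism $L\to R$ extends to $K^d\to K$, so $L^*=\mathrm{Hom}_R(L,R)$. Next, $\mathrm{Ext}^1_R(L,R)=\operatorname{coker}(\mathrm{Hom}(L,K)\to\mathrm{Hom}(L,K/R))$ vanishes: embed $L$ in a free lattice $z^{-1}R^d$, extend a map $L\to K/R$ to this free module by injectivity, lift it to $K$, and restrict. For $N$ of finite length, $\mathrm{Hom}(N,K)=0$, so $\mathrm{Ext}^1_R(N,R)=\mathrm{Hom}(N,K/R)$ has dimension $\dim N$. Apply $\mathrm{Hom}(-,R)$ to $0\to L\to L'\to N\to0$: the sequence $0\to L'^*\to L^*\to\mathrm{Ext}^1(N,R)\to0$ is exact, which gives the dimension formula.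 Finally $L\subset L^{**}$. With a free lattice $F\supset L$ we get $\dim F/L=\dim L^*/F^*=\dim F^{**}/L^{**}=\dim F/L^{**}$, and so $L=L^{**}$.

Apply (D2) to $R\subset\tilde R$: since $\tilde R^*=\mathfrak c$ and $R^*=R$,
$$\dim R/\mathfrak c=\delta,\qquad\dim\tilde R/\mathfrak c=2\delta=\sum_if_ic_i.\tag{6}$$
This really uses the Gorenstein property. For the three coordinate axes in $3$-space, $R$ consists of triples of power series with equal constant terms, so $\delta=2$, $\mathfrak c=\prod T_ik[[T_i]]$ and $\dim R/\mathfrak c=1\ne\delta$; that ring is not Gorenstein.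

## 8. $H_d$ is a polynomial

Let $\mathcal X$ be the set of $R$-submodules $\Lambda\subset\tilde R^d$ with $\tilde R\Lambda=\tilde R^d$, and put $l(\Lambda)=\dim\tilde R^d/\Lambda$. Since $\mathfrak c$ is an ideal of $\tilde R$ inside $R$, each such $\Lambda$ contains $\mathfrak c\Lambda=\mathfrak c\tilde R\Lambda=\mathfrak c\tilde R^d$. So $\mathcal X$ is finite.

**Example.** For the cusp and $d=1$, $\Lambda$ corresponds to a subspace of $k[T]/T^2$ containing some $1+\alpha T$ up to scalars: the whole space ($l=0$), or one of the $q$ lines $k(1+\alpha T)$ ($l=1$).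

Let $U=\mathrm{GL}_d(\tilde R)$ and $\mathcal G=M_d(\tilde R)\cap\mathrm{GL}_d(K)$. Let $dh$ be additive Haar measure of mass $1$ on $M_d(\tilde R)$, and put $v(h)=\dim\tilde R^d/h\tilde R^d$ for $h\in\mathcal G$. A matrix over $\tilde R$ is invertible iff its reductions modulo all $T_i$ are, so
$$\nu_d=\mathrm{vol}(U)=\prod_i\prod_{j=1}^d(1-q_i^{-j})\ge\varphi^s .$$
Right multiplication by $h$ acts on each of the $d$ rows and there has index $q^{v(h)}$ (Smith form), so $\mathrm{vol}(Uh)=\nu_dq^{-dv(h)}$.

**Step 1: from submodules to superlattices.** We want lattices for which multiplication by $\tilde R$ is under control. The finite-colength submodules of $R^d$ are the lattices inside $R^d$. By (D2), $L\mapsto L^*$ turns them into the lattices containing $(R^d)^*=R^d$, so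
$$\Theta_d(t)=\sum_{L\supset R^d}t^{\dim L/R^d}.$$

**Step 2: from $L$ to pairs $(\Lambda,h)$.** This step straightens $\tilde RL$. It is a full lattice over a product of principal ideal domains, so it is free: $\tilde RL=h^{-1}\tilde R^d$ with $h\in\mathrm{GL}_d(K)$ unique up to left multiplication by $U$. As $\tilde RL\supset\tilde R^d$, we have $h\in\mathcal G$. Put $\Lambda=hL\in\mathcal X$. It contains $hR^d$; that is, the columns of $h$ lie in $\Lambda$, written $h\in\Lambda^d$. Conversely, $\Lambda\in\mathcal X$ and $h\in\mathcal G\cap\Lambda^d$ give $L=h^{-1}\Lambda\supset R^d$ with $\tilde RL=h^{-1}\tilde R^d$. Moreover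
$$\dim L/R^d=\dim\Lambda/hR^d=\dim\tilde R^d/h\tilde R^d+\dim h\tilde R^d/hR^d-l(\Lambda)=v(h)+d\delta-l(\Lambda).$$

**Step 3: averaging over $h$.** Each $L$ corresponds to all pairs $(hL,h)$ with $h$ in one coset $Uh_L$, of volume $\nu_dq^{-dv(h_L)}$. Giving $h$ the density $q^{dv(h)}$, each $L$ receives total mass $\nu_d$. Therefore
$$\Theta_d(t)=\nu_d^{-1}\sum_{\Lambda\in\mathcal X}\int_{\mathcal G\cap\Lambda^d}q^{dv(h)}\,t^{v(h)+d\delta-l(\Lambda)}\,dh,$$
an identity between coefficients of each power of $t$. Replace $t$ by $tq^{-d}$: the factor $q^{dv(h)}$ cancels and $q^{-d^2\delta+dl(\Lambda)}$ appears. Since $\mathrm{vol}(\Lambda^d)=q^{-dl(\Lambda)}$, we get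
$$\Theta_d(tq^{-d})=\nu_d^{-1}q^{-d^2\delta}\sum_{\Lambda\in\mathcal X}t^{d\delta-l(\Lambda)}\,\mathbb E_{h\in\Lambda^d}\big[t^{v(h)}\big],\tag{7}$$
with $h$ uniform in $\Lambda^d$ and $t^\infty=0$ for singular $h$, as formal Laurent series.

**Step 4: evaluating the expectation.** This step makes the poles visible. Note $M_d(\mathfrak c)\subset\Lambda^d$, and condition on $h$ modulo $M_d(\mathfrak c)$. Then the components are $h_i=h_{0,i}+T_i^{c_i}Y_i$ with independent $Y_i$, uniform in $M_d(k_i[[T_i]])$. Fix $i$ and drop it from the notation. Let $Ph_0Q'=\mathrm{diag}(T^{\epsilon_1},\dots,T^{\epsilon_d})$ be a Smith form ($\epsilon_j=\infty$ allowed), and let $m$ be the number of $\epsilon_j\ge c$. Put these last and absorb them in the uniform matrix: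
$$PhQ'=\mathrm{diag}(E,0)+T^cY',\qquad E=\mathrm{diag}(T^{\epsilon_j})_{\epsilon_j<c},\qquad Y'\text{ uniform}.$$
The upper-left block is $A=E+T^cY'_{11}=E(I+T^cE^{-1}Y'_{11})$. The second factor is invertible over $k_i[[T]]$ since $T^cE^{-1}$ is divisible by $T$. In particular $T^cA^{-1}=(I+T^cE^{-1}Y_{11}')^{-1}T^cE^{-1}$ is integral. The Schur complement of $A$ is
$$T^cY'_{22}-T^cY'_{21}A^{-1}T^cY'_{12}=T^c\big(Y'_{22}-Y'_{21}(T^cA^{-1})Y'_{12}\big)=T^cY''.$$
Given the other three blocks, $Y''$ is a translate of $Y'_{22}$ by an integral matrix, so $Y''$ is uniform in $M_m(k_i[[T]])$. Hence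
$$\mathrm{val}(\det h_i)=w_i+\mathrm{val}(\det Y''),\qquad w_i=\sum_j\min(\epsilon_j,c_i).$$
For uniform $Y''$, the nonsingular matrices split into cosets $g\,\mathrm{GL}_m(k_i[[T]])$, one for each finite-colength sublattice $gk_i[[T]]^m$, with volume $\prod_{j=1}^m(1-q_i^{-j})\cdot q_i^{-m\,\mathrm{val}\det g}$. Lemma 1 with $r=q_i$ at $t^{f_i}q_i^{-m}$ gives
$$\mathbb E\big[t^{f_i\mathrm{val}\det Y''}\big]=\prod_{j=1}^m\frac{1-q_i^{-j}}{1-t^{f_i}q_i^{-j}}.$$

**Step 5: dividing.** Write $m_i$ for $m$ at branch $i$; both $w_i$ and $m_i$ depend only on $h$ modulo $M_d(\mathfrak c)$. We have $v(h)=\sum_if_i\,\mathrm{val}(\det h_i)$, and by (2) $1/\tilde\Theta_d(tq^{-d})=\prod_i\prod_{j=1}^d(1-t^{f_i}q_i^{-j})$. All denominators cancel: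
$$H_d(t)=\nu_d^{-1}q^{-d^2\delta}\sum_{\Lambda\in\mathcal X}t^{d\delta-l(\Lambda)}\,\mathbb E_{h\in\Lambda^d}\Big[\prod_it^{f_iw_i}\prod_{j=1}^{m_i}(1-q_i^{-j})\prod_{j=m_i+1}^d(1-t^{f_i}q_i^{-j})\Big].\tag{8}$$
The expectation is an average over the finite set $\Lambda^d/M_d(\mathfrak c)$, so $H_d$ is a Laurent polynomial; being a power series, it is a polynomial.

**Example (cusp, $d=1$).** Here $c=2$, $\delta=1$, $\nu_1=1-q^{-1}$. For $\Lambda=\tilde R$, $h$ is uniform in $k[T]/T^2$. The values $\epsilon=0$, $\epsilon=1$, $\epsilon\ge2$ have probabilities $1-q^{-1}$, $q^{-1}(1-q^{-1})$, $q^{-2}$, and the expectation is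
$$(1-q^{-1})\Big[\Big(1-\frac tq\Big)+\frac tq\Big(1-\frac tq\Big)+\frac{t^2}{q^2}\Big]=1-q^{-1}.$$
For a line $\Lambda$, $h\equiv\beta(1+\alpha T)$ with $\beta$ uniform in $k$, and the expectation is $(1-q^{-1})[(1-t/q)+t^2/q]$. So (8) gives
$$H_1(t)=q^{-1}\Big[t+q\Big(1-\frac tq+\frac{t^2}q\Big)\Big]=1+\frac{t^2}q.$$
As a check, $\Theta_1(t)=1+t+(q+1)t^2+\cdots$: the ideals of colength $2$ lie between $\mathfrak m^2$ and $\mathfrak m$ and are the $q+1$ lines of $\mathfrak m/\mathfrak m^2$. Multiplying $\Theta_1(t/q)$ by $1-t/q$ gives $1+0\cdot t+t^2\big(\frac{q+1}{q^2}-\frac1{q^2}\big)+\cdots=1+t^2/q+\cdots$, in agreement.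

## 9. Coranks of random tuples, and reduction to counting $\mathcal X$

In (8) the dangerous factor inside the expectation is $t^{f_iw_i}$, and $w_i$ is large only if $h_i$ modulo $T_i$ has large corank. The next lemma says that this is very rare. The columns of $h_i$ modulo $T_i$ are random in a $k$-subspace of $k_i^d$ that need not be a $k_i$-subspace, so the lemma is stated in that generality; the extra parameter $a$ will be used in Section 12.

**Lemma 3.** Let $F/k$ be a finite extension, $V\subset F^d$ a $k$-subspace spanning $F^d$ over $F$, and $z_1,\dots,z_{d+a}$ ($a\ge0$) independent uniform elements of $V$. Then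
$$\mathrm{Prob}\big(\dim_F\langle z_j\rangle_F=d-r\big)\le\varphi^{-1}q^{-r(r+a)}.$$

*Proof.* Call step $j$ a failure if $z_j\in W:=\langle z_1,\dots,z_{j-1}\rangle_F$. If $\dim_FW=\epsilon$, then $V/(V\cap W)$ spans the $(d-\epsilon)$-dimensional space $F^d/W$ over $F$, so its $k$-dimension is at least $d-\epsilon$, and the failure probability is at most $q^{\epsilon-d}$. Final rank $d-r$ means $d-r$ successes and exactly $g=a+r$ failures, at steps $j_1<\dots<j_g$. Before step $j_u$ there were $j_u-1$ steps with $u-1$ failures, so $\dim_FW=\epsilon_u:=j_u-u$, and $0\le\epsilon_1\le\dots\le\epsilon_g\le d-r$. The $\epsilon_u$ determine the failure positions. Multiplying conditional probabilities (successes bounded by $1$) and summing over positions, the probability is at most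
$$\sum_{0\le\epsilon_1\le\dots\le\epsilon_g\le d-r}\ \prod_{u=1}^gq^{\epsilon_u-d}=q^{-rg}\sum\prod_{u}q^{-(d-r-\epsilon_u)}.$$
The numbers $d-r-\epsilon_u$ form a partition, so the last sum is at most $\sum_\pi q^{-|\pi|}=\prod_{j\ge1}(1-q^{-j})^{-1}=\varphi^{-1}$ over all partitions $\pi$. $\square$

**Bounding $H_d$ on a circle.** Let $\rho\ge1$ and $|t|=\rho$. Let $r_i$ be the corank of $h_i$ modulo $T_i$. Then $d-r_i$ of the $\epsilon_j$ are $0$, so $w_i\le c_ir_i$. The image $V_i$ of $\Lambda$ in $k_i^d$ spans $k_i^d$ over $k_i$ because $\tilde R\Lambda=\tilde R^d$, and the columns of $h_i$ modulo $T_i$ are independent and uniform in $V_i$. Lemma 3 with $a=0$ gives $\mathrm{Prob}(r_i=r)\le\varphi^{-1}q^{-r^2}$. Different branches are not independent, so we use Hölder's inequality: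
$$\mathbb E_{h\in\Lambda^d}\Big[\prod_i\rho^{f_ic_ir_i}\Big]\le\prod_i\Big(\varphi^{-1}\sum_{r\ge0}\rho^{sf_ic_ir}q^{-r^2}\Big)^{1/s}<\infty,$$
uniformly in $\Lambda$ and $d$. The other factors in (8) are bounded by $\prod_i\prod_{j\ge1}(1+\rho^{f_i}q_i^{-j})<\infty$ and $\nu_d^{-1}\le\varphi^{-s}$. So, with $C_1(\rho)$ independent of $d$,
$$|H_d(t)|\le C_1(\rho)\,G_d(\rho)\quad(|t|=\rho),\qquad G_d(\rho):=q^{-d^2\delta}\sum_{\Lambda\in\mathcal X}\rho^{d\delta-l(\Lambda)}.\tag{9}$$
It remains to bound $G_d(\rho)$ independently of $d$.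

## 10. The case $\delta=1$, and a count that is too large for $\delta\ge2$

Put $S=R/\mathfrak c\subset\tilde S=\tilde R/\mathfrak c$, of dimensions $\delta$ and $2\delta$ by (6), and $\bar\Lambda=\Lambda/\mathfrak c\tilde R^d\subset\tilde S^d$. The first approach is to forget that $\bar\Lambda$ is an $S$-module and count all subspaces of codimension $l$ in $\tilde S^d\cong k^{2\delta d}$. Their number is that of $l\times2\delta d$ matrices of rank $l$ divided by $\#\mathrm{GL}_l(k)$, so at most $\varphi^{-1}q^{l(2\delta d-l)}=\varphi^{-1}q^{\delta^2d^2-(\delta d-l)^2}$.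

For $\delta=1$ this is enough:
$$G_d(\rho)\le q^{-d^2}\sum_l\varphi^{-1}q^{d^2-(d-l)^2}\rho^{d-l}\le\varphi^{-1}\sum_{j\in\mathbb Z}\rho^jq^{-j^2}<\infty,$$
uniformly in $d$. So for the node and the cusp we could pass to the final step of Section 12 already.

For $\delta\ge2$ it breaks down: at $l=\delta d$ the bound contributes $\varphi^{-1}q^{-\delta d^2+\delta^2d^2}=\varphi^{-1}q^{\delta(\delta-1)d^2}$, which is unbounded in $d$. The $S$-module structure must be used.

How can it be used? If every $\Lambda$ contained $R^d$, then $\Lambda/R^d$ would be a submodule of $(\tilde R/R)^d\subset(K/R)^d$. By (D1), the number of submodules of $(K/R)^d$ isomorphic to a given $N$ is at most $\#\mathrm{Hom}(N,K/R)^d/\#\mathrm{Aut}(N)=q^{d\dim N}/\#\mathrm{Aut}(N)$, which again involves the weight $1/\#\mathrm{Aut}$, but now only for modules over the finite ring $R/\mathfrak c$. However, $\Lambda$ need not contain any $gR^d$ with $g\in\mathrm{GL}_d(\tilde R)$. Take $k=\mathbb F_2$, $R=\mathbb F_2[[x,y]]/(xy(x+y))$, with three smooth branches, and $d=1$.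 Let $\Lambda$ be the preimage in $\tilde R$ of the plane $\{v_1+v_2+v_3=0\}\subset\mathbb F_2^3$. It is an $R$-module, since $R$ acts on $\mathbb F_2^3$ through scalars, and the plane maps onto each coordinate, so $\tilde R\Lambda=\tilde R$. But its elements cannot have all three constant terms nonzero, since $1+1+1\ne0$; so $\Lambda$ contains no unit of $\tilde R$.

The remedy is to use $d+a$ generators instead of $d$, with a fixed surplus $a$. By Lemma 3 a random $(d+a)$-tuple in $\Lambda$ then generates $\tilde R^d$ over $\tilde R$ with probability at least $\frac12$, and we can pull $\Lambda$ back to a module containing the standard $R^{d+a}$. First we check that the sum over $N$ converges. This is the only place where planarity is used beyond the Gorenstein property.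

## 11. Modules over $R/\mathfrak c$ in two variables

**Lemma 4.** If $R$ is planar, then $\sum_N\tau^{\dim N}/\#\mathrm{Aut}(N)<\infty$ for every $\tau>0$, where $N$ runs over isomorphism classes of finite $R/\mathfrak c$-modules.

For the cusp and the node, $R/\mathfrak c=k$ and the sum is $\sum_m\tau^m/\#\mathrm{GL}_m(k)\le\varphi^{-1}\sum_m\tau^mq^{-m^2}$. With three variables the analogous statement is false: for $k[x_1,x_2,x_3]/(x)^2$ the estimate (3) bounds infinitely many coefficients below by $\varphi$, and the sum diverges at $\tau=1$.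

*Proof.* The ring $R/\mathfrak c$ is a finite-dimensional quotient of $k[[x,y]]$, so it is a quotient of $S'=k[x,y]/(x^c,y^c)$ for some $c$. It suffices to sum over $S'$-modules.

**Step 1: treat $y$ as an endomorphism.** An $S'$-module is a $k[x]$-module
$$N_\lambda=\bigoplus_{i=1}^c(k[x]/x^i)^{m_i}$$
together with $y\in E_\lambda=\mathrm{End}_{k[x]}(N_\lambda)$ such that $y^c=0$. By orbit counting, the part of $\sum_N1/\#\mathrm{Aut}(N)$ with underlying type $\lambda$ is $\#\{y\in E_\lambda:y^c=0\}/\#E_\lambda^\times$.

**Step 2: pass to matrix algebras.** $E_\lambda$ acts on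
$$F_i=(\ker x\cap x^{i-1}N_\lambda)/(\ker x\cap x^iN_\lambda)\cong k^{m_i},$$
since $\ker x\cap x^{i-1}N_\lambda$ is spanned by the socles of the blocks of size $\ge i$. This gives a ring homomorphism $E_\lambda\to\prod_iM_{m_i}(k)$. It is surjective (use block-diagonal constant matrices); let $J$ be its kernel. An element with invertible image is injective on $\ker x$. Its kernel on $N_\lambda$ is a $k[x]$-submodule meeting $\ker x$ in $0$, hence is $0$, so it is a unit. Therefore
$$\#E_\lambda^\times=\#J\prod_i\#\mathrm{GL}_{m_i}(k),\qquad\#\{y\in E_\lambda:y^c=0\}\le\#J\prod_i\#\{Y\in M_{m_i}(k):Y^c=0\}.\tag{10}$$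
The ratio in Step 1 is at most $\prod_{i=1}^cb_{m_i}$, where, by orbit counting again,
$$b_m=\frac{\#\{Y\in M_m(k):Y^c=0\}}{\#\mathrm{GL}_m(k)}=\sum_{\mu\vdash m,\ \mu_1\le c}\frac1{\#\mathrm{Aut}(N_\mu)}.$$

**Step 3: $b_m$ decays like $q^{-m^2/c}$.** The first formula in (10), applied to $\mu$, gives $\#\mathrm{Aut}(N_\mu)\ge\varphi^c\#E_\mu$. If $\mu$ has $m_i$ parts equal to $i$, then $\dim E_\mu=\sum_{i,j}m_im_j\min(i,j)=\sum_{l=1}^c\big(\sum_{i\ge l}m_i\big)^2=\sum_l(\mu'_l)^2$, where $\mu'$ is the conjugate partition. It has at most $c$ parts with sum $m$, so $\sum_l(\mu_l')^2\ge m^2/c$ by Cauchy–Schwarz. There are at most $(m+1)^c$ such $\mu$. Hence $b_m\le\varphi^{-c}(m+1)^cq^{-m^2/c}$.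

**Step 4: sum.** Since $\dim N_\lambda=\sum_iim_i$, the sum in the lemma is at most $\prod_{i=1}^c\sum_{m\ge0}b_m\tau^{im}<\infty$. $\square$

## 12. Presenting $\Lambda$ by $d+a$ elements

We bound $G_d(\rho)$ uniformly in $d$ and finish. Fix $a\ge0$ with $s\varphi^{-1}q^{-a}\le\frac12$. It depends on $R$ but not on $d$. Put $D=d+a$.

**Step 1: average over tuples.** This step replaces $\Lambda$ by pairs $(\Lambda,h)$. We have $\#\bar\Lambda=q^{2\delta d-l(\Lambda)}$. A tuple $h\in\bar\Lambda^D$ is the same as an $\tilde S$-linear map $h:\tilde S^D\to\tilde S^d$ with $h(S^D)\subset\bar\Lambda$. As $\tilde S=\prod_ik_i[T_i]/T_i^{c_i}$ with all $c_i\ge1$, Nakayama's lemma says that $h$ is surjective iff it has rank $d$ modulo each $T_i$. By Lemma 3 applied to $V_i$ at each branch, a random $h$ fails to be surjective with probability at most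
$$s\varphi^{-1}\sum_{r\ge1}q^{-r(r+a)}\le s\varphi^{-1}q^{-a}\sum_{r\ge1}q^{-r^2}\le s\varphi^{-1}q^{-a}\le\tfrac12.$$
So at least half of the $q^{D(2\delta d-l(\Lambda))}$ tuples are surjective, and
$$\sum_{\Lambda\in\mathcal X}\rho^{d\delta-l(\Lambda)}\le2\sum_{(\Lambda,h)}q^{-D(2\delta d-l(\Lambda))}\rho^{d\delta-l(\Lambda)},\tag{11}$$
the sum being over pairs with $h$ surjective and $h(S^D)\subset\bar\Lambda$.

**Step 2: pull back.** This step produces modules containing a fixed free module. To a pair attach $\bar\Pi=h^{-1}(\bar\Lambda)\subset\tilde S^D$, an $S$-submodule containing $S^D$ and $\ker h$. Let $\Pi$ be its preimage in $\tilde R^D$, so that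
$$R^D\subset\Pi\subset\tilde R^D.$$
The pair is determined by $(\Pi,h)$, because $\bar\Lambda=h(\bar\Pi)$. Put $n=\dim\Pi/R^D$. Since $h$ induces $\tilde S^D/\bar\Pi\cong\tilde S^d/\bar\Lambda$,
$$l(\Lambda)=\dim\tilde R^D/\Pi=\delta D-n,\qquad d\delta-l(\Lambda)=n-a\delta.$$

**Step 3: number of $h$ for a given $\Pi$.** We count the possible kernels and then the maps with a given kernel. Let
$$\Pi^\flat=\{z\in\tilde R^D:\tilde Rz\subset\Pi\}\supset\mathfrak c^D,\qquad y=\dim\Pi^\flat/\mathfrak c^D.$$
Since $\ker h$ is an $\tilde S$-submodule of $\bar\Pi$, it lies in $\Pi^\flat/\mathfrak c^D$. As $h$ is a surjection onto a free module it splits, so $\ker h$ is projective of rank $D-d=a$ over a product of local rings, hence free of rank $a$. It has $\#\mathrm{GL}_a(\tilde S)$ ordered bases, different kernels have disjoint sets of bases, and all bases lie in $(\Pi^\flat/\mathfrak c^D)^a$, a set of size $q^{ay}$. Now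
$$\#\mathrm{GL}_a(\tilde S)=\prod_iq_i^{a^2c_i}\prod_{j=1}^a(1-q_i^{-j})\ge\varphi^sq^{2\delta a^2}$$
by (6), so there are at most $\varphi^{-s}q^{ay-2\delta a^2}$ kernels. Two surjections with the same kernel differ by an element of $\mathrm{GL}_d(\tilde S)$, a group of order at most $q^{2\delta d^2}$. Hence a given $\Pi$ arises from at most
$$\varphi^{-s}q^{ay-2\delta a^2+2\delta d^2}\tag{12}$$
maps $h$.

**Step 4: $y\le(\delta+1)n$.** This step makes the factor $q^{ay}$ harmless. Put $P=\Pi^\flat$, an $\tilde R$-module, and $P_0=P\cap R^D\supset\mathfrak c^D$. Let $b_1,\dots,b_\delta\in\tilde R$ lift a $k$-basis of $\tilde R/R$. Consider the $k$-linear map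
$$P_0\to(P/P_0)^\delta,\qquad x\mapsto(b_jx)_j.$$
If $x$ is in its kernel, then all $b_jx$ lie in $R^D$, so $\tilde Rx=Rx+\sum_jkb_jx\subset R^D$, which means $x\in\mathfrak c^D$. Conversely $\mathfrak c^D$ lies in the kernel. So $\dim P_0/\mathfrak c^D\le\delta\dim P/P_0$. Since $P/P_0$ embeds in $\Pi/R^D$, $\dim P/P_0\le n$. Adding, $y\le(\delta+1)n$.

**Step 5: number of $\Pi$.** Here duality enters. The $\Pi$ with $\Pi/R^D\cong N$ are the submodules of $(\tilde R/R)^D$ isomorphic to $N$, and their number is the number of injections divided by $\#\mathrm{Aut}(N)$, hence at most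
$$\frac{\#\mathrm{Hom}(N,\tilde R/R)^D}{\#\mathrm{Aut}(N)}\le\frac{\#\mathrm{Hom}(N,K/R)^D}{\#\mathrm{Aut}(N)}=\frac{q^{nD}}{\#\mathrm{Aut}(N)}$$
by (D1), where $n=\dim N$. Only $N$ killed by $\mathfrak c$ occur, because $\mathfrak c\tilde R\subset R$.

**Step 6: assemble.** Combine (11) with (12). For each $\Pi$ the exponent of $q$ is at most
$$-D(2\delta d-\delta D+n)+2\delta d^2+ay-2\delta a^2 .$$
With $D=d+a$ we have $-2\delta dD+\delta D^2=-\delta d^2+\delta a^2$, so the exponent equals
$$\delta d^2-\delta a^2-nD+ay .$$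
The term $\delta d^2$ is exactly cancelled by the factor $q^{-d^2\delta}$ in $G_d$. Dropping $-\delta a^2\le0$ and using $\rho^{n-a\delta}\le\rho^n$, then Steps 4 and 5,
$$G_d(\rho)\le2\varphi^{-s}\sum_\Pi q^{-nD+ay}\rho^{n}\le2\varphi^{-s}\sum_N\frac{\big(q^{a(\delta+1)}\rho\big)^{\dim N}}{\#\mathrm{Aut}(N)},\tag{13}$$
where $N$ runs over all finite $R/\mathfrak c$-modules: the $q^{nD}$ choices of $\Pi$ cancel $q^{-nD}$. The right side does not depend on $d$, and it is finite by Lemma 4.

**Step 7: $H_R$ is entire.** By (9) and (13), for every $\rho\ge1$ there is $C(\rho)$ with $|H_d(t)|\le C(\rho)$ for $|t|=\rho$ and all $d$. Each $H_d$ is a polynomial, so Cauchy's estimate gives $|[t^n]H_d|\le C(\rho)\rho^{-n}$. Let $d\to\infty$ with $n$ fixed: by (5), $|[t^n]H_R|\le C(\rho)\rho^{-n}$ for every $n$ and every $\rho\ge1$. So $H_R$ has infinite radius of convergence, and by (1) $H_X$ is a finite product of entire functions when $e_p\le2$ for all $p$. This proves Theorem 2(1). Together with Section 5, $H_X$ is entire if and only if all singularities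 of $X$ are planar. Thus the conjecture fails for every Gorenstein curve having a point of embedding dimension at least $3$, and holds for all planar curves. $\blacksquare$
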